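# Hamilton cycles in quadrangularly connected claw-free graphs

## 1. Even subgraphs that meet prescribed pairs of edges

The proof in this lecture turns on one construction, so we begin with it. Take a graph $H$. At each vertex, mark some pairs of edges, no edge being in two pairs at the same vertex. We want to delete edges so that every degree becomes even, while at least one edge of every marked pair survives. If $H$ is 3-edge-connected this is always possible, and two edges of our choice can be protected as well.

**Conventions.** Graphs are finite and simple. *Multigraphs* are finite, may have parallel edges, and have no loops. For a vertex set $A$, $\delta(A)$ denotes the set of edges with exactly one end in $A$; we write $\delta_H(A)$ when the graph must be named. A multigraph with at least two vertices is *3-edge-connected* if $|\delta(A)|\ge 3$ for every nonempty proper subset $A$ of the vertex set. In particular, all its degrees are at least 3. For a set $Z$ of edges, $\deg_Z(v)$ is the number of edges of $Z$ at $v$.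

**Definition (even subgraph).** An even subgraph $S$ of $H$ is a spanning subgraph in which all degrees are even; degree $0$ is allowed. We write $\pi(S)$ for the partition of $V(H)$ into the vertex sets of the components of $S$. "Coarser" always means "coarser than or equal to".

For example, a 4-cycle in $K_5$, together with the fifth vertex left isolated, is an even subgraph $S$, and $\pi(S)$ has two parts.

Two textbook facts will be used. A connected even graph has a closed trail through all its edges (Euler). Also, a connected even graph has no bridge: if $e$ were a bridge, the side of $e$ containing one of its ends would be a graph with exactly one vertex of odd degree once $e$ is removed.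

**Lemma 1 (pairs).** Let $H$ be a 3-edge-connected loopless multigraph with $|V(H)|\ge 2$. For each vertex $v$ let $\mathcal P_v$ be a set of pairwise disjoint pairs of edges incident with $v$. Let $f_1,f_2\in E(H)$, possibly equal. Then there is $Z\subseteq E(H)\setminus\{f_1,f_2\}$ such that $\deg_Z(v)\equiv \deg_H(v) \pmod 2$ for all $v$, and $Z$ contains at most one edge of each pair in each $\mathcal P_v$.

Consequently $S=H-Z$ is an even subgraph that contains $f_1$ and $f_2$ and at least one edge of every pair.

As a small example, let $H$ have two vertices $x,y$ and three parallel edges $a,b,c$, with $\mathcal P_x=\{\{a,b\}\}$, $\mathcal P_y=\{\{b,c\}\}$ and $f_1=f_2=a$. Then $Z=\{b\}$ works: the surviving $S=\{a,c\}$ meets both pairs. In the same multigraph we could protect any two edges, but not all three, since $Z$ must have odd degree at $x$ and so cannot be empty.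

What is this for? A Hamilton cycle in a line graph amounts to a closed trail in the underlying graph, and a closed trail through all vertices is the same thing as a connected even subgraph. We shall make an even subgraph connected by switching edges along cycles of length at most 4. One configuration blocks the switching, and the marked pairs are placed so as to make that configuration harmless. The next section says which theorem comes out.

## 2. Quadrangular connection, closed trails and line graphs

**Definition (claw-free).** A graph is claw-free if it has no induced subgraph isomorphic to $K_{1,3}$.

**Definition (quadrangularly connected).** A graph $G$ is quadrangularly connected if for every pair of edges $e_1,e_2\in E(G)$ there is a sequence of $l$-cycles ($3\le l\le 4$) $C_1,\dots,C_r$ in $G$ such that $e_1\in E(C_1)$, $e_2\in E(C_r)$ and $E(C_i)\cap E(C_{i+1})\ne\emptyset$ for $i=1,\dots,r-1$.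

Consecutive cycles must share an edge. Two triangles with exactly one common vertex form a graph that is not quadrangularly connected: its only cycles are the two triangles, and they share no edge. The cycle $C_5$ fails because it has no 3- or 4-cycle at all. A complete graph on at least three vertices is quadrangularly connected: edges $ab,ac$ lie in the triangle $abc$, and disjoint edges $ab,cd$ are linked by the triangles $abc$, $bcd$.

A graph is *hamiltonian* if it has a cycle through all its vertices. The question is whether this local gluing of short cycles, together with 3-connectedness and the absence of claws, forces a Hamilton cycle. The affirmative statement is Conjecture 2.8 of https://math.wvu.edu/~hlai2/Pdf/Hong-Jian_Lai_Pdf/090-DM_2007.pdf, and it is true.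

**Theorem 1.** Every 3-connected quadrangularly connected claw-free graph is hamiltonian.

**Two cited tools.** The first replaces claw-free graphs by line graphs, and the second replaces Hamilton cycles by closed trails.

(R) Ryjáček, *On a closure concept in claw-free graphs*, JCTB 70 (1997). For a claw-free graph $G$, repeatedly choose a vertex $x$ whose neighborhood induces a connected non-complete graph and make $N(x)$ a clique (a *local completion* at $x$). This ends in a unique graph $cl(G)$, which is the line graph of a triangle-free simple graph. Moreover $G$ is hamiltonian if and only if $cl(G)$ is.

For example, let $G$ be $K_4$ minus the edge $cd$, with remaining vertices $a,b$. The neighborhood of $a$ induces the path $c\,b\,d$, so a local completion at $a$ adds $cd$, and $cl(G)=K_4=L(K_{1,4})$.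

(HNW) Harary and Nash-Williams (1965). If $|E(H)|\ge 3$, then $L(H)$ is hamiltonian if and only if $H$ has a closed trail (possibly a single vertex) that contains at least one end of every edge of $H$.

**Two cases by hand.** First let $G=L(K_{3,3})$, the $3\times 3$ grid in which cells in a common row or column are adjacent. Each neighborhood induces two disjoint edges, which is disconnected, so $cl(G)=G$ and $H=K_{3,3}$. A Hamilton cycle of $K_{3,3}$ is a closed trail meeting every edge, so $G$ is hamiltonian. Next let $H=K_{2,4}$ with parts $\{u,v\}$ and $\{a_1,\dots,a_4\}$. Then $L(H)$ consists of two copies of $K_4$ joined by a perfect matching. The closed trail $u a_1 v a_2 u$ contains an end of every edge, though it does not visit $a_3$ and $a_4$. So vertices of degree 2 need not be visited. If we suppress all four, $H$ becomes two vertices joined by four parallel edges. This is why multigraphs enter, and why two parallel edges must count as a cycle below.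

**Definition (short cycles and classes).** A short cycle of a multigraph is a cycle of length 2, 3 or 4, where length 2 means two parallel edges. Let $\sim$ be the equivalence relation on $V(H)$ generated by "$x$ and $y$ lie on a common short cycle".

In $K_{3,3}$ there is one $\sim$-class. The Petersen graph has no cycle shorter than 5, so each of its ten vertices is a class by itself.

**Theorem A.** Let $H$ be a 3-edge-connected loopless multigraph with $|V(H)|\ge 2$, and let $k$ be the number of $\sim$-classes. Then $H$ has an even subgraph without isolated vertices with at most $\max\{1,k-2\}$ components. In particular, if $k\le 3$ (for example if $k=1$), then $H$ has a spanning closed trail.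

The route is: Lemma 1 gives Theorem A, and Theorem A with $k=1$ gives Theorem 1.

## 3. Bridgeless cubic graphs and the splitting of vertices

Suppose for a moment that $H$ is cubic with one pair marked at each vertex. Then $\deg_Z(v)$ must be odd, and it cannot be 3, so it is 1: a set $Z$ as in Lemma 1 is a perfect matching avoiding $f_1,f_2$. For general $H$ we split vertices to reach a cubic graph. So we first need perfect matchings.

**Lemma 2.** Let $M$ be a connected bridgeless cubic multigraph and let $f_1,f_2\in E(M)$, possibly equal. Then $M$ has a perfect matching containing neither $f_1$ nor $f_2$.

*Proof.* We apply Tutte's 1-factor theorem to $M-f_1-f_2$. Since $3|V(M)|$ is twice the number of edges, $|V(M)|$ is even. If the claim fails, Tutte's theorem gives $U\subseteq V(M)$ such that $M-f_1-f_2-U$ has more than $|U|$ odd components. The number of odd components has the parity of $|V(M)|-|U|$, hence that of $|U|$, so there are at least $|U|+2$ of them.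

Let $K$ be (the vertex set of) an odd component. Summing degrees over $K$ gives $|\delta_M(K)|\equiv 3|K|\equiv 1\pmod 2$. As $M$ has no bridge, $|\delta_M(K)|\ne 1$: in a connected graph the only edge of a cut is a bridge. So $|\delta_M(K)|\ge 3$, and over all odd components
$$\sum_K|\delta_M(K)|\ \ge\ 3(|U|+2)=3|U|+6 .$$
On the other hand, an edge of $\delta_M(K)$ either has its other end in $U$, or joins $K$ to another component of $M-f_1-f_2-U$, in which case it is $f_1$ or $f_2$. Edges of the first kind are counted once each, and there are at most $3|U|$ of them. Each of $f_1,f_2$ is counted at most twice. So the sum is at most $3|U|+4$, a contradiction. ∎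

*Proof of Lemma 1.* All degrees of $H$ are at least 3.

**Step 1: split off the pairs.** The purpose is to give each pair a cubic vertex of its own, where a perfect matching can use only one edge. For each $v$ with $\mathcal P_v=\{P_1,\dots,P_k\}$, replace $v$ by vertices $v_0,v_1,\dots,v_k$. For $i\ge 1$, let $v_i$ be incident with the two edges of $P_i$ and with a new edge $n_i=v_iv_0$. All other edges at $v$ are attached to $v_0$. Call the resulting multigraph $H'$. Its edges are the edges of $H$ ("original") and the new edges.

For $i\ge1$ the degree of $v_i$ is 3. If $m$ edges at $v$ lie in no pair, then $2k+m\ge 3$, so $k+m\ge 2$, and $k+m$ is the degree of $v_0$. The vertices replacing one vertex $v$ are joined to each other by the new edges at $v_0$, and contracting all new edges gives $H$, so $H'$ is connected. As $H$ is loopless, no original edge joins two vertices replacing the same $v$, and $H'$ is loopless.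

**Step 2: $H'$ has no bridge.** This is where 3-edge-connectivity is used. Suppose an original edge $e$ is a bridge of $H'$. For each $v$, the vertices replacing $v$ are joined by new edges, none of which is $e$, so they lie on the same side of $H'-e$. Contracting the new edges, we see that $e$ is a bridge of $H$, which is impossible.

Suppose a new edge $n_i=v_iv_0$ is a bridge, and let $A$ be the side of $H'-n_i$ containing $v_i$. For $u\ne v$ all vertices replacing $u$ lie on the same side, since they are joined by new edges other than $n_i$. The vertices $v_0$ and $v_j$ ($j\ne 0,i$) lie on the other side, the latter because of $n_j$. Let $W$ be the set of vertices $u\neq v$ of $H$ whose replacing vertices lie in $A$. The two edges of $P_i$ are not $n_i$, so their ends other than $v_i$ lie in $A$; these ends replace vertices different from $v$. So $W\ne\emptyset$, and $v\notin W$. Now consider an edge of $H$ leaving $W$. In $H'$ it has one end in $A$, replacing a vertex of $W$. It does not leave $A$, since only $n_i$ does. So its other end is in $A$ but replaces no vertex of $W$, which leaves only $v_i$. Hence the edge is in $P_i$, and $|\delta_H(W)|=2$. This contradicts 3-edge-connectivity.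

**Step 3: make the graph cubic.** Replace each vertex of $H'$ of degree $d\ne 3$ (so $d=2$ or $d\ge 4$) by a cycle of length $d$, a digon if $d=2$, attaching one of the $d$ edges to each vertex of the cycle. The result $H''$ is cubic, loopless and connected. Edges of the inserted cycles are not bridges because they lie on cycles. If another edge were a bridge of $H''$, then contracting the inserted cycles, each of which lies on one side, would make it a bridge of $H'$. So $H''$ is bridgeless.

**Step 4: read off $Z$.** By Lemma 2 take a perfect matching $N$ of $H''$ avoiding $f_1,f_2$. Put $Z'=N\cap E(H')$ and $Z=N\cap E(H)$. At a vertex of $H'$ replaced by a $d$-cycle, each of the $d$ cycle vertices is covered by its outer edge or by a cycle edge, so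
$$d=\deg_{Z'}+2\cdot|\{\text{cycle edges in }N\}| .$$
At an unreplaced (cubic) vertex, $\deg_{Z'}=1\equiv 3$. So $\deg_{Z'}\equiv\deg_{H'}\pmod 2$ at every vertex of $H'$. Sum this over $v_0,\dots,v_k$. Each new edge at $v$ has both ends among these vertices and counts twice, so it does not affect parity; each original edge at $v$ counts once. Therefore $\deg_Z(v)\equiv\deg_H(v)$. Finally, the vertex $v_i$ is cubic and unreplaced, so exactly one of its three edges is in $N$. Hence $|Z\cap P_i|\le 1$. ∎

## 4. Switching along a short cycle, and the cube as an obstruction

If $S$ is an even subgraph and $C$ a cycle, the symmetric difference $S\triangle E(C)$ is again even. The natural plan for Theorem A is to start from some even subgraph and switch along short cycles until each class lies in one component. Here is how far it goes.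

**Lemma 3 (exchange).** Let $S$ be an even subgraph of $H$ and let $C$ be a short cycle. Assume it is *not* the case that $C$ has length 4 and $S\cap E(C)$ consists of exactly two adjacent edges. Then for $S'=S$ or $S'=S\triangle E(C)$, the partition $\pi(S')$ is coarser than $\pi(S)$ and $V(C)$ lies in one component of $S'$.

*Proof.* Let $\ell$ be the length of $C$. If $|S\cap E(C)|\ge \ell-1$, take $S'=S$: already $\ell-1$ edges of $C$ connect $V(C)$.

If $|S\cap E(C)|\le 1$, take $S'=S\triangle E(C)$. It contains at least $\ell-1$ edges of $C$, so $V(C)$ lies in one component. It also contains $S$ minus at most one edge. A component of $S$ is a connected even graph and has no bridge, so deleting one edge does not change the vertex sets of the components. Hence $\pi(S')$ is coarser than $\pi(S)$.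

Otherwise $2\le|S\cap E(C)|\le \ell-2$, so $\ell=4$ and exactly two edges of $C$ are in $S$. By assumption they are opposite: $C=v_1v_2v_3v_4$ and $S\cap E(C)=\{v_1v_2,v_3v_4\}$. If both lie in one component of $S$, take $S'=S$. If they lie in distinct components $D_1,D_2$, take $S'=S\triangle E(C)$. Then $D_1-v_1v_2$ and $D_2-v_3v_4$ are still connected, and $v_2v_3$ and $v_4v_1$ join them. So $S'$ merges $D_1$ and $D_2$, leaves the other components alone, and has $V(C)$ in one component. ∎

**The blocked configuration.** Suppose $S\cap E(C)=\{v_1v_2,v_2v_3\}$ with $|C|=4$. Switching attaches $v_4$ to $v_1$ and $v_3$ but takes both edges away from $v_2$, which may be lost. This really happens. Let $H$ be the cube, with vertices written as binary strings, and let $S$ be the 6-cycle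
$$100,\ 110,\ 010,\ 011,\ 001,\ 101,\ 100$$
with $000$ and $111$ isolated. The 4-cycles of the cube are its six faces, and there are no shorter cycles. Each face contains exactly one of $000,111$, and $S$ contains exactly the two face edges that avoid that vertex, which are adjacent. So all six faces are blocked: Lemma 3 applies to none of them. Switching along the face $000,100,110,010$ just trades the isolated vertex $000$ for $110$, and $\pi$ does not become coarser. A minimality argument based on Lemma 3 alone therefore stops at this $S$, although the cube has a Hamilton cycle.

The exception cannot be argued away without some hypothesis. In $K_{2,3}$, with parts $\{u,v\}$ and $\{a_1,a_2,a_3\}$, there is one $\sim$-class, but a spanning closed trail would use both edges at every $a_i$ and give $u$ degree 3. The graph $K_{2,3}$ is not 3-edge-connected.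

**A way around it.** In the blocked configuration, all we want is that $v_4$ lies in the component of $v_1,v_2,v_3$. This is automatic if the even subgraph we *started* from contained $v_4v_1$ or $v_4v_3$ and all later switches only made the partition coarser. The later subgraph need not contain that edge any more; what is remembered is the partition. So we should start from an even subgraph meeting the pair $\{v_4v_1,v_4v_3\}$, which is what Lemma 1 provides. The price is that pairs at one vertex must be disjoint, so we cannot mark all pairs of all 4-cycles. In the cube, each vertex has degree 3, and only one pair can be marked there. The next section chooses few enough 4-cycles, in a good order, and marks few enough pairs.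

## 5. Growing a class and marking pairs: proof of Theorem A

Let $H$ and $k$ be as in Theorem A.

**Step 1: an order on each class.** The purpose is to choose the short cycles along which we shall do induction. In each class $K$ choose a root and set $X_0=\{\text{root}\}$. Suppose $X_{j-1}\ne K$. Take $x\in X_{j-1}$ and $y\in K\setminus X_{j-1}$. There is a sequence from $x$ to $y$ in which consecutive vertices lie on a common short cycle. Somewhere it passes from $X_{j-1}$ to outside, so some short cycle $C_j$ meets both $X_{j-1}$ and $K\setminus X_{j-1}$; all its vertices lie in $K$. Put $X_j=X_{j-1}\cup V(C_j)$. Call the vertices of $C_j$ in $X_{j-1}$ *old* and the others *new at step $j$*. There is always at least one of each. Since the sets grow, the process ends with $X_j=K$.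

**Step 2: the pairs.** For each step $j$ with $C_j$ of length 4, mark the following pairs. For each new vertex $x$ of $C_j$, put the two edges of $C_j$ at $x$ into $\mathcal P_x$. If $C_j$ has exactly one old vertex $x$, also put the two edges of $C_j$ at $x$ into $\mathcal P_x$.

**Step 3: pairs at the same vertex are disjoint.** This is needed for Lemma 1. Fix $x$; only steps in the class of $x$ matter, and each step gives at most one pair at $x$. The vertex $x$ is new at most once, say at step $i$ (the root is never new). A pair marked at that step consists of edges with both ends in $X_i$. A pair marked at step $j$ because $x$ is the unique old vertex of $C_j$ consists of edges from $x$ to vertices of $X_j\setminus X_{j-1}$. In that case $x\in X_{j-1}$, so $j>i$ if $x$ was new at step $i$; then $X_i\subseteq X_{j-1}$, and this pair is disjoint from the one marked at step $i$. For two steps $j<j'$ at which $x$ is the unique old vertex, the earlier edges end in $X_j\subseteq X_{j'-1}$, while the later ones end outside $X_{j'-1}$. So pairs from different steps share no edge.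

Finally, if $\mathcal P_x=\emptyset$ for some vertex $x$, put an arbitrary pair of edges at $x$ into $\mathcal P_x$; this is possible since $\deg x\ge 3$. Now every vertex has at least one pair.

**Step 4: the starting subgraph $S_0$.** Contracting each class to a vertex gives a connected multigraph on $k$ vertices. If $k\ge 3$, let $f_1,f_2$ be two edges of a spanning tree of it. If $k=2$, let $f_1=f_2$ be an edge between the two classes. If $k=1$, let $f_1=f_2$ be any edge. Let $Z$ be the set given by Lemma 1 and put $S_0=H-Z$. Then $S_0$ is even, contains $f_1$ and $f_2$, and contains at least one edge of every marked pair. In particular, every vertex has an edge in $S_0$, so every part of $\pi(S_0)$ has at least two vertices.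

**Step 5: a subgraph $S^*$ with fewest components.** Among all even subgraphs $S$ with $\pi(S)$ coarser than $\pi(S_0)$, let $S^*$ have the fewest components. Then:

(1) *If $C$ is a short cycle, and it is not the case that $|C|=4$ and $S^*\cap E(C)$ is two adjacent edges, then $V(C)$ lies in one component of $S^*$.*

Indeed, take $S'$ from Lemma 3 applied to $S^*$ and $C$. The partition $\pi(S')$ is coarser than $\pi(S^*)$, hence coarser than $\pi(S_0)$. By the choice of $S^*$ it does not have fewer parts than $\pi(S^*)$, so $\pi(S')=\pi(S^*)$. As $V(C)$ lies in one part of $\pi(S')$, it lies in one part of $\pi(S^*)$.

**Step 6: each class lies in one component of $S^*$.** We show by induction on $j$ that $X_j$ lies in one component. For $j=0$ this is trivial. Let $j\ge 1$ and suppose $X_{j-1}$ lies in one component.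

If (1) applies to $C_j$, then $V(C_j)$ lies in one component. It contains an old vertex, so this is the component containing $X_{j-1}$, and $X_j$ lies in it.

Otherwise $C_j=v_1v_2v_3v_4$ and $S^*\cap E(C_j)=\{v_1v_2,v_2v_3\}$. Let $D$ be the component of $S^*$ containing $v_1,v_2,v_3$. There are two cases.

* Suppose $v_4$ is new, or $v_4$ is the only old vertex of $C_j$. Then $\{v_4v_1,v_4v_3\}\in\mathcal P_{v_4}$, so $S_0$ contains $v_4v_1$ or $v_4v_3$. Thus $v_4$ is in the same part of $\pi(S_0)$ as $v_1$ or $v_3$. As $\pi(S^*)$ is coarser, $v_4\in D$, so $V(C_j)\subseteq D$. Since $C_j$ has an old vertex, $D$ meets $X_{j-1}$, and by induction $X_{j-1}\subseteq D$.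
* Suppose $v_4$ is old and some other vertex of $C_j$ is old. That other vertex is in $D$, so by induction $X_{j-1}\subseteq D$. In particular $v_4\in D$.

In both cases $X_j\subseteq D$. The two cases show why Step 2 marks a pair at an old vertex only when it is the unique one: otherwise induction takes care of $v_4$.

**Step 7: counting components.** By Step 6 every component of $S^*$ is a union of classes. The ends of $f_1$ lie in one part of $\pi(S_0)$, hence in one component of $S^*$, and likewise for $f_2$. If $k\ge 3$, the graph on the $k$ classes with the two edges $f_1,f_2$ of a tree has $k-2$ components, so $S^*$ has at most $k-2$. If $k=2$, the edge $f_1$ joins the two classes and $S^*$ is connected. If $k=1$, $S^*$ is connected. So $S^*$ has at most $\max\{1,k-2\}$ components. Each part of $\pi(S^*)$ contains a part of $\pi(S_0)$, which has at least two vertices, so $S^*$ has no isolated vertex. If $k\le 3$, then $S^*$ is connected and even, and its Euler trail is a spanning closed trail of $H$. ∎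

**The cube once more.** Take root $000$ and the faces
$$C_1=\{000,100,110,010\},\quad C_2=\{000,100,101,001\},\quad C_3=\{000,010,011,001\},\quad C_4=\{100,110,111,101\}.$$
The new vertices are $100,110,010$, then $101,001$, then $011$, then $111$. Only $C_1$ has a unique old vertex, the root. So each vertex gets exactly one pair, and $S_0$ is the complement of a perfect matching. One possible $S_0$ consists of the two faces with last digit $0$ and last digit $1$. The face $C_2$ meets it in two opposite edges lying in different components, and switching along $C_2$ gives a Hamilton cycle. The 6-cycle of Section 4 cannot be $S_0$, since it misses the pairs at $000$ and $111$.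

## 6. From the claw-free graph to a 3-edge-connected multigraph

We now prove Theorem 1. Let $G$ be 3-connected, claw-free and quadrangularly connected; in particular $|V(G)|\ge 4$.

**Step 1: pass to the closure.** We check that the hypotheses survive a local completion $G\to G'$ at a vertex $x$. Cycle sequences of $G$ are still there in $G'$. Each new edge $uv$ (with $u,v\in N(x)$) lies in the triangle $uvx$, which contains the old edge $ux$. So a cycle sequence between two edges of $G'$ is obtained from one between old edges of $G$ by adding such a triangle at an end where the edge is new. Hence $G'$ is quadrangularly connected, and so is $cl(G)$. It is 3-connected since edges were only added. By (R), $cl(G)=L(H)$ with $H$ simple and triangle-free, and it suffices to show that $L(H)$ is hamiltonian.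

We may assume that $H$ has no isolated vertices. Then $H$ is connected, since $L(H)$ is, and $|E(H)|=|V(G)|\ge 4$. If $H$ is a star, then $L(H)$ is complete on at least 4 vertices and we are done. So assume that $H$ is not a star.

**Step 2: small cuts of $H$.** We translate 3-connectedness of $L(H)$.

(2) *If $|\delta_H(A)|\le 2$, then $H[A]$ or $H-A$ has no edge.*

Otherwise delete the edges of $\delta_H(A)$, which are at most two vertices of $L(H)$. Edges of $H[A]$ and edges of $H-A$ remain, and $L(H)$ has become disconnected, contrary to 3-connectedness.

(3) *If $v$ is adjacent to a leaf, then $v$ has at least 3 non-leaf neighbors.*

Let $A$ consist of $v$ and its leaf neighbors. The vertex $v$ is not itself a leaf, since otherwise $H$ would be a single edge. So $H[A]$ has an edge, and $|\delta_H(A)|=t$, the number of non-leaf neighbors of $v$. If $t=0$, then $A$ spans a component, so $H$ is a star, a contradiction. So $t\ge 1$; let $w$ be a non-leaf neighbor of $v$. It has a neighbor $y\ne v$. A leaf adjacent to $v$ has no neighbor other than $v$, so $y$ is not one of these, and $wy$ is an edge of $H-A$. By (2), $t\ge 3$.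

**Step 3: remove the leaves.** Let $H_1$ be $H$ minus its leaves. It is connected and $V(H_1)=\{v:\deg_H v\ge 2\}$. It is nonempty, since $H$ is connected with at least 4 edges. If $v\in V(H_1)$ has a leaf neighbor, then $\deg_{H_1}v\ge 3$ by (3); otherwise $\deg_{H_1}v=\deg_H v\ge 2$. So $H_1$ has minimum degree at least 2, and a vertex with $\deg_{H_1}=2$ has no leaf neighbor and has $\deg_H=2$. Let $D$ be the set of these vertices.

(4) *$D$ is independent.*

If $u,v\in D$ were adjacent, then $|\delta_H(\{u,v\})|=2$, and by (2) $H-\{u,v\}$ has no edge. So $|E(H)|=3$, a contradiction.

(5) *If $\emptyset\ne A\subsetneq V(H_1)$ and $|\delta_{H_1}(A)|\le 2$, then $A$ or $V(H_1)\setminus A$ is a single vertex of $D$.*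

Add to each side the leaves attached to it; the cut is unchanged. By (2) one of the two sides has no edges. The statement is symmetric, so let it be $A$ with its leaves. Then $A$ is independent and has no leaf neighbors, and
$$2\ge|\delta_{H_1}(A)|=\sum_{a\in A}\deg_{H_1}(a)\ge 2|A| .$$
Hence $|A|=1$, and its vertex has degree 2 in $H_1$.

(6) *Every edge of $H$ has an end in $V(H_1)\setminus D$.*

For an edge at a leaf, the other end has a leaf neighbor, so by (3) it has degree at least 3 in $H_1$. For an edge of $H_1$ this is (4).

**Step 4: suppress the vertices of degree 2.** By (6), a closed trail that visits all of $V(H_1)\setminus D$ is enough for (HNW). So we remove $D$ and keep track of paths through it. Each $w\in D$ has two neighbors $x\ne y$ in $H_1$, both outside $D$ by (4). Replace $w$ and its two edges by an edge $e_w=xy$. The result is a loopless multigraph $H_2$ on $V(H_1)\setminus D$. It has at least two vertices: if $D\ne\emptyset$, take the two neighbors of a vertex of $D$; otherwise take the ends of an edge of $H_1$.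

**Step 5: $H_2$ is 3-edge-connected.** Let $\emptyset\ne A\subsetneq V(H_2)$, and let $A'$ be $A$ together with all $w\in D$ having a neighbor in $A$. If both neighbors of $w\in D$ lie in $A$, or neither does, then neither $e_w$ nor an edge at $w$ is in the respective cut. If exactly one does, then $w\in A'$, and $e_w\in\delta_{H_2}(A)$ corresponds to the one edge from $w$ to its neighbor outside $A$. So $|\delta_{H_1}(A')|=|\delta_{H_2}(A)|$. Both $A'$ and its complement in $V(H_1)$ contain vertices outside $D$. By (5), $|\delta_{H_2}(A)|\ge 3$.

**Step 6: short cycles of $L(H)$ seen in $H$.** We now use quadrangular connectedness. For an edge $\varepsilon=\{e,f\}$ of $L(H)$, let $c(\varepsilon)$, its *center*, be the common vertex of $e$ and $f$. It is unique because $H$ is simple, and it has degree at least 2, so it lies in $V(H_1)$.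

(7) *The centers of the edges of a 3- or 4-cycle of $L(H)$ are either all equal or are the four vertices of a 4-cycle of $H$.*

For a triangle: three pairwise adjacent edges in a triangle-free graph share a vertex. Indeed, if $e=ab$ and $f=bc$, a third edge meeting both contains $b$ or equals $ac$, and the latter would give a triangle.

Now let $e_1e_2e_3e_4$ be a 4-cycle of $L(H)$, with $c_i$ the common vertex of $e_i$ and $e_{i+1}$, indices mod 4. Suppose first that two consecutive centers agree, say $c_1=c_2=c$, so $c$ lies in $e_1,e_2,e_3$. If $c\in e_4$, then all centers equal $c$. If $c\notin e_4$, then $e_4$ meets $e_1$ and $e_3$ in their ends other than $c$. These ends are distinct since $e_1\ne e_3$, so $e_1,e_3,e_4$ form a triangle in $H$, a contradiction.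

Suppose next that no two consecutive centers agree. Then $e_{i+1}$ contains the distinct vertices $c_i$ and $c_{i+1}$, so $e_{i+1}=c_ic_{i+1}$ for all $i$. If $c_1=c_3$, then $e_2=c_1c_2=c_2c_3=e_3$, a contradiction. If $c_2=c_4$, then $e_3=c_2c_3=c_3c_4=e_4$, a contradiction. So $c_1c_2c_3c_4$ is a 4-cycle of $H$, which proves (7).

Let $Q$ be the graph on $V(H_1)$ in which two distinct vertices are adjacent if they lie on a common 4-cycle of $H$. Such a cycle contains no leaf and lies in $H_1$.

(8) *$Q$ is connected.*

Let $v,w\in V(H_1)$. Both have degree at least 2 in $H$, so there are edges $\varepsilon_v,\varepsilon_w$ of $L(H)$ with centers $v,w$. Take a sequence of 3- or 4-cycles of $L(H)$ linking them. By (7) the centers occurring on one cycle lie in one component of $Q$. Consecutive cycles share an edge, hence a center. So $v$ and $w$ lie in the same component of $Q$.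

**Step 7: $H_2$ has exactly one $\sim$-class.** A 4-cycle of $H_1$ through $w\in D$ uses both edges at $w$. By (4) it has at most two vertices in $D$. After suppression it becomes a cycle of $H_2$ through its remaining vertices, of length 4, 3 or 2 when it has 0, 1 or 2 vertices in $D$; in the last case it consists of the two distinct parallel edges $e_w,e_{w'}$. So it becomes a short cycle.

Let $v,w\in V(H_2)$. By (8) there are $v=q_0,q_1,\dots,q_r=w$ in $V(H_1)$ such that $q_{i-1},q_i$ lie on a 4-cycle $B_i$ of $H_1$. If $q_i\in V(H_2)$, put $u_i=q_i$. If $q_i\in D$, let $u_i$ be a neighbor of $q_i$; it is in $V(H_2)$, and it lies on both $B_i$ and $B_{i+1}$, since each of these contains both edges at $q_i$. Then $u_{i-1}$ and $u_i$ lie on the short cycle obtained from $B_i$, so $u_{i-1}\sim u_i$. Hence $v=u_0\sim u_r=w$.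

**Step 8: the Hamilton cycle.** By Theorem A with $k=1$, $H_2$ has a spanning closed trail. Replace each used edge $e_w=xy$ by the path $xwy$. This gives a closed trail in $H$ through all of $V(H_1)\setminus D$. By (6) it contains an end of every edge of $H$. By (HNW), $L(H)=cl(G)$ is hamiltonian, and by (R), $G$ is hamiltonian. This proves Theorem 1, so Conjecture 2.8 is true. ∎

## 7. Several classes of edges and 2-factors with few cycles

Theorem A allows more than one class, and so does the reduction.

**Definition ($\kappa$).** In a graph $G$, call two edges *equivalent* if they are equal or linked by a sequence of 3- or 4-cycles as in the definition of quadrangular connectedness. Let $\kappa(G)$ be the number of equivalence classes.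

Sequences can be concatenated at a common edge, so this is an equivalence relation. Quadrangularly connected graphs with at least one edge have $\kappa=1$; two triangles with one common vertex have $\kappa=2$; the cycle $C_5$ has $\kappa=5$. A *2-factor* is a spanning subgraph whose components are cycles.

One more cited result is needed, only for the second part below. (RSS) Ryjáček, Saito and Schelp, *Closure, 2-factors, and cycle coverings in claw-free graphs*, J. Graph Theory 32 (1999): a claw-free graph $G$ has a 2-factor with at most $k$ cycles if and only if $cl(G)$ does.

**Theorem 2.** Let $G$ be a 3-connected claw-free graph.

1. If $\kappa(G)\le 3$ (or only $\kappa(cl(G))\le 3$), then $G$ is hamiltonian.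
2. In general $G$ has a 2-factor with at most $\max\{1,\kappa(cl(G))-2\}\le\max\{1,\kappa(G)-2\}$ cycles.

*Proof.* **Step 1: the closure does not increase $\kappa$.** For one local completion $G\to G'$ at $x$, each new edge $uv$ is equivalent in $G'$ to the old edge $ux$, and old equivalences persist. So $\kappa(G')\le\kappa(G)$, and hence $\kappa(cl(G))\le\kappa(G)$. Write $cl(G)=L(H)$ with $H$ simple, triangle-free and without isolated vertices. As before, $L(H)$ is 3-connected, so $H$ is connected with at least 4 edges. If $H$ is a star, $cl(G)$ is complete on at least 4 vertices, so $G$ is hamiltonian by (R) and both parts hold. Otherwise define $H_1,D,H_2,Q$ as in Section 6. Statements (2)–(7) and the 3-edge-connectivity of $H_2$ used only that $L(H)$ is 3-connected and $H$ is triangle-free and not a star, so they hold here.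

**Step 2: $H_2$ has at most $\kappa(cl(G))$ classes.** Map each edge $\varepsilon$ of $L(H)$ to the component of $Q$ containing $c(\varepsilon)$. By (7) the map is constant on each short cycle of $L(H)$, hence on equivalence classes. It is onto the components of $Q$, since every $v\in V(H_1)$ has degree at least 2 in $H$ and so is a center. Hence $Q$ has at most $\kappa(cl(G))$ components. The argument of Step 7 in Section 6, applied to a path of $Q$ between two vertices of $H_2$, shows that vertices of $H_2$ in one component of $Q$ are in one $\sim$-class. So the number $k$ of $\sim$-classes of $H_2$ is at most $\kappa(cl(G))$.

**Step 3: lift the even subgraph.** By Theorem A, $H_2$ has an even subgraph without isolated vertices with $m\le\max\{1,\kappa(cl(G))-2\}$ components. Each component is connected, even and has an edge, so it is traversed by a closed trail. Replacing each used $e_w=xy$ by $xwy$ gives closed trails $T_1,\dots,T_m$ in $H_1$. They are vertex-disjoint, because different edges $e_w$ give different vertices $w$, and together they cover $V(H_1)\setminus D$. Each $T_i$ has at least 4 edges: it contains a cycle, and $H$ is simple and triangle-free.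

**Step 4: cover all edges of $H$.** By (6), every edge of $H$ in no $T_i$ has an end on some $T_i$; assign it to one such $i$. Let $H^i$ be the graph formed by $T_i$ and the edges assigned to $i$. It has at least 4 edges, and $T_i$ contains an end of each of them, so by (HNW) $L(H^i)$ has a Hamilton cycle. The sets $E(H^i)$ partition $E(H)=V(L(H))$, and $L(H^i)$ is a subgraph of $L(H)$. So these $m$ cycles form a 2-factor of $L(H)=cl(G)$ with $m$ cycles.

If $m=1$, then $cl(G)$ is hamiltonian and so is $G$ by (R); this happens whenever $\kappa(cl(G))\le 3$, in particular whenever $\kappa(G)\le 3$, and proves part 1. In general, (RSS) gives $G$ a 2-factor with at most $m$ cycles, which is part 2, the second inequality being Step 1. ∎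

## 8. Two line graphs without Hamilton cycles: $K_{2,t}$ and Petersen with pendant edges

In Theorem 1, neither 3-connectedness nor the bound 4 on the cycle lengths can be relaxed by one. Both examples are line graphs, hence claw-free. In both we use that a closed trail which is not a single vertex contains no pendant edge and no leaf. A single vertex cannot meet all edges of either graph, because there are several disjoint pendant edges.

**Example 1: 3-connected cannot be replaced by 2-connected.** Let $t\ge 3$ be odd. Let $H$ be $K_{2,t}$ with parts $\{u,v\}$ and $\{a_1,\dots,a_t\}$, plus a pendant edge at each $a_i$, and let $G=L(H)$. Deleting one edge of $H$ leaves all remaining edges in one component: if $ua_i$ is deleted, $a_i$ is still joined to $v$, and symmetrically. So $G$ is 2-connected.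

It is quadrangularly connected. Every vertex of $K_{2,t}$ has degree at least 3 in $H$, so the edges of $G$ with a given center form a clique of order at least 3, and they are linked by triangles. Each 4-cycle $ua_iva_j$ of $H$ gives a 4-cycle of $G$ whose edges have centers $u,a_i,v,a_j$, so it links these centers. Hence all edges of $G$ are linked.

If $G$ were hamiltonian, a closed trail as in (HNW) would contain every $a_i$ because of the pendant edges. It would use no pendant edge, hence both $ua_i$ and $va_i$ for every $i$. Then $u$ would have odd degree $t$ in it, a contradiction.

**Example 2: cycle lengths $3\le l\le 4$ cannot be replaced by $3\le l\le 5$.** Let $H$ be the Petersen graph with a pendant edge at each vertex, and let $G=L(H)$. The Petersen graph is 3-edge-connected, so deleting at most two edges of $H$ leaves all remaining edges in one component. Hence $G$, which has 25 vertices, is 3-connected.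

The edges of $G$ with a given center lie in a $K_4$ and are linked by triangles. Every edge of the Petersen graph lies in a 5-cycle: with vertices the 2-subsets of $\{1,\dots,5\}$, adjacent when disjoint, one 5-cycle is $12,34,15,23,45$, and permutations of $\{1,\dots,5\}$ carry any edge to any other. The consecutive edges of such a 5-cycle form a 5-cycle of $G$ whose edges have the five vertices as centers. So it links the centers of adjacent vertices, and any two edges of $G$ are linked by cycles of length 3 or 5.

A closed trail as in (HNW) would contain all ten vertices of the cubic Petersen graph because of the pendant edges. Having even degrees, it would have degree 2 everywhere and be a Hamilton cycle of the Petersen graph, which does not exist. So $G$ is not hamiltonian.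

Finally, this $H$ has neither a triangle nor a 4-cycle. The proof of (7) used only that $H$ is simple and triangle-free, so the edges of any 3- or 4-cycle of $G$ have a common center. Hence the equivalence classes of edges of $G$ correspond to the ten centers, and $\kappa(G)=10$. So the bound 3 in Theorem 2(1) cannot be replaced by 10. The best value is not determined here.
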